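# Universal 2-covers of geometric chamber systems

## 1. Forty-eight chambers over the tetrahedron

Take the tetrahedron with vertices $1,2,3,4$. Write the flag $\{a\}\subset\{a,b\}\subset\{a,b,c\}$ (vertex, edge, triangle) as the word $abcd$, where $d$ is the remaining letter. There are $24$ words. Call two words $0$-adjacent if they have the same edge and the same triangle, $1$-adjacent if they have the same vertex and the same triangle, and $2$-adjacent if they have the same vertex and the same edge. So, apart from equality, $0$-, $1$- and $2$-adjacency swap the first two, the middle two, and the last two letters, respectively.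

The words with vertex $1$ form a hexagon under $1$- and $2$-adjacency:
$$1234\;\overset{2}{-}\;1243\;\overset{1}{-}\;1423\;\overset{2}{-}\;1432\;\overset{1}{-}\;1342\;\overset{2}{-}\;1324\;\overset{1}{-}\;1234 .$$
The words with edge $12$ form a square under $0$- and $2$-adjacency:
$$1234\;\overset{2}{-}\;1243\;\overset{0}{-}\;2143\;\overset{2}{-}\;2134\;\overset{0}{-}\;1234 .$$

Now take two copies $(w,0),(w,1)$ of every word $w$. Keep all adjacencies inside each copy, with one exception: the $2$-adjacency between $1234$ and $1243$ is crossed, so that $(1234,s)$ is $2$-adjacent to $(1243,1-s)$. We get $48$ objects with three equivalence relations, each with classes of size $2$, and a two-to-one map onto the $24$ words.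

Walk once around the hexagon, starting at $(1234,0)$. The crossed adjacency is used exactly once, so we arrive at $(1234,1)$. The same happens around the square. Hence $(1234,0)$ and $(1234,1)$ are joined by a path that uses only $1$- and $2$-adjacencies, and also by a path that uses only $0$- and $2$-adjacencies.

Could these $48$ objects be the flags of some geometry of "vertices, edges and triangles", where $i$-adjacent means that only the element of type $i$ may change? Then the first path would never change the vertex and the second would never change the edge. The flags $(1234,0)$ and $(1234,1)$ would have the same vertex and the same edge, so they would be $2$-adjacent. But the $2$-class of $(1234,0)$ is $\{(1234,0),(1243,1)\}$. So the answer is no.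

The picture behind this is as follows. In the barycentric subdivision of the sphere, the barycenters of the vertex $1$ and of the edge $12$ are joined by one segment. We took the double cover of the sphere branched at these two points. Upstairs there are two segments with the same two ends, so the two ends no longer determine the segment.

What was illegal about this cover? It unwrapped the hexagon around the vertex $1$ to a $12$-cycle, and the square around the edge $12$ to an $8$-cycle. So we forbid that, and ask: if a cover is faithful on every piece generated by two adjacency relations, do flags stay flags?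

## 2. Chamber systems, geometries and 2-covers

Throughout, $I$ is a finite set of types with $|I|\ge3$.

**Definition (chamber system).** A chamber system over $I$ is a connected structure $\mathcal C=(C,(\sim_i)_{i\in I})$, where $C$ is a nonempty set of *chambers* and each $\sim_i$ is an equivalence relation on $C$; chambers with $x\sim_iy$ are *$i$-adjacent*. Connected means that the graph joining $x,y$ when they are $i$-adjacent for some $i$ is connected. For $J\subseteq I$, a *$J$-residue* is a connected component of the graph given by the $j$-adjacencies with $j\in J$; its *rank* is $|J|$. We write $R_J(x)$ for the $J$-residue containing $x$. A *panel* of type $i$ is an $\{i\}$-residue, that is, a class of $\sim_i$. A *gallery* is a sequence of chambers with consecutive ones adjacent. The rank of $\mathcal C$ is $|I|$.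

In the tetrahedron, the hexagon of Section 1 is a $\{1,2\}$-residue, the square is a $\{0,2\}$-residue, and a panel has two chambers. An $\emptyset$-residue is a single chamber.

**Definition (geometry).** A *pre-geometry* over $I$ is a set $\Gamma$ of elements with a reflexive symmetric incidence relation and a type function $t:\Gamma\to I$ such that (a) two distinct elements of the same type are never incident, and (b) every flag is contained in a chamber. A *flag* is a set of pairwise incident elements; a *chamber* is a flag with exactly one element of each type. The *corank* of a flag $F$ is $|I\setminus t(F)|$. The *residue* $\Gamma_F$ is the set of elements not in $F$ that are incident with every element of $F$; it is a pre-geometry over $I\setminus t(F)$. A *geometry* is a residually connected pre-geometry: $\Gamma$ is connected as an incidence graph, and so is $\Gamma_F$ for every flag $F$ of corank at least $2$.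

The vertices, edges and triangles of the tetrahedron form a geometry of rank $3$. The residue of the vertex $1$ consists of three edges and three triangles, and its incidence graph is a hexagon.

**Definition (geometric).** The chamber system $\mathcal C(\Gamma)$ of a geometry $\Gamma$ has the chambers of $\Gamma$ as its chambers, and two of them are $i$-adjacent when they have the same element of every type other than $i$. A chamber system is *geometric* if it is isomorphic to $\mathcal C(\Gamma)$ for some geometry $\Gamma$ over $I$.

The $24$ words are geometric; the $48$ objects of Section 1 are not.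

**Definition (covers).** A *morphism* $\varphi:\mathcal C'\to\mathcal C$ of chamber systems over $I$ is a map of chambers that preserves $i$-adjacency for every $i$. It is an *$m$-cover* if it is surjective and, for every residue $R'$ of $\mathcal C'$ of rank at most $m$, its restriction to $R'$ is an isomorphism onto the residue of $\mathcal C$ of the same type containing $\varphi(R')$. A *universal $m$-cover* of $\mathcal C$ is an $m$-cover $\widetilde\varphi:\widetilde{\mathcal C}\to\mathcal C$ such that for every $m$-cover $\psi:\mathcal C'\to\mathcal C$ there is an $m$-cover $\chi:\widetilde{\mathcal C}\to\mathcal C'$ with $\widetilde\varphi=\psi\chi$.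

The map of Section 1 is a $1$-cover and not a $2$-cover. For an example of a $2$-cover, take the cube, with its $48$ flags (vertex, edge, square), and identify opposite elements. The quotient, the *hemicube*, has $4$ vertices, $6$ edges and $3$ squares, with the inherited incidence. An edge $e$ contains exactly one member of each vertex pair incident with $\{\pm e\}$, and lies in exactly one member of each square pair incident with it. So a chamber of the hemicube lifts to exactly two opposite flags of the cube, and there are $6\cdot2\cdot2=24$ chambers. Around a vertex, an edge or a square, the cube has a cycle of $6$, $4$ or $8$ flags, and it maps bijectively, with adjacencies, to the corresponding cycle of the hemicube. So cube $\to$ hemicube is a $2$-cover.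

A theorem of Ronan says that every chamber system of rank $>2$ admits a universal $2$-cover, unique up to isomorphism. The question of Section 1 now becomes the following statement, taken from "Geometries and Chamber Systems".

**Conjecture 1.** The universal $2$-cover of any geometric chamber system is geometric.

It turns out to be false. It holds in rank $3$ and fails in every rank $n\ge4$.

**Theorem A.** For every $n\ge4$ there is a finite geometry $\Gamma$ of rank $n$ such that the universal $2$-cover of $\mathcal C(\Gamma)$ is not geometric. Moreover $\mathcal C(\Gamma)$ has a non-geometric $(n-2)$-cover, and for $2\le m\le n-2$ no universal $m$-cover of $\mathcal C(\Gamma)$ is geometric. One can take $\Gamma$ thick (all panels of size $\ge q$, for any prescribed $q$). For $n=4$ one can take $\Gamma$ thin (all panels of size $2$) with $180$ chambers.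

**Theorem B.** If $|I|=n\ge3$, every $(n-1)$-cover of a geometric chamber system over $I$ is geometric. In particular, Conjecture 1 is true in rank $3$.

Together they say that Conjecture 1 holds in rank $n$ if and only if $n=3$. They also say that, for $2\le m\le n$, the statement "every $m$-cover of a geometric chamber system of rank $n$ is geometric" holds if and only if $m\ge n-1$: for $m\ge n-1$ an $m$-cover is an $(n-1)$-cover, and for $m\le n-2$ the $(n-2)$-cover of Theorem A is an $m$-cover. A third result, Theorem C in Section 4, is an exact criterion, read in the fibers, for a $2$-cover of a geometric chamber system to be geometric.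

## 3. Residues as sets of flags

To decide whether a cover is geometric we need to recognize geometric chamber systems from inside.

**Lemma 1.** Let $\Gamma$ be a geometry over $I$ and $F$ a flag of type $J\subsetneq I$. The set of chambers containing $F$ is an $(I\setminus J)$-residue of $\mathcal C(\Gamma)$. Hence, for $i\ne j$, if two chambers lie in a common $(I\setminus\{i\})$-residue and in a common $(I\setminus\{j\})$-residue, they lie in a common $(I\setminus\{i,j\})$-residue.

*Proof.* Adjacencies of type $\ne j$ preserve the element of type $j$, so an $(I\setminus J)$-residue that contains one chamber through $F$ consists of chambers through $F$. It remains to join any two chambers through $F$ by a gallery of chambers through $F$. Equivalently, we show that the chambers of a residually connected geometry ($\Gamma_F$ is one) are connected by galleries, by induction on the rank.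

In rank $1$ all chambers are adjacent. In rank $\ge2$, let $x,y$ be chambers, choose $a\in x$ and $b\in y$, and choose an incidence path $a=a_0,\dots,a_k=b$ with consecutive elements distinct. By (b) there are chambers $z_t\supseteq\{a_{t-1},a_t\}$ for $1\le t\le k$; put $z_0=x$ and $z_{k+1}=y$. Then $z_t$ and $z_{t+1}$ both contain $a_t$. By induction, applied to the residue of $a_t$, they are joined by a gallery of chambers through $a_t$.

For the last claim, two such chambers contain the same element of type $i$ and the same element of type $j$. Apply the first part to the flag formed by these two elements. $\square$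

Section 1 used exactly the second statement. With $F=\emptyset$, the lemma also shows that $\mathcal C(\Gamma)$ is connected, so it is a chamber system.

**Lemma 2.** A chamber system $\mathcal C$ over $I$ is geometric if and only if

(G) for every nonempty $J\subseteq I$ and all residues $R_i$ of type $I\setminus\{i\}$ ($i\in J$) that pairwise intersect, $\bigcap_{i\in J}R_i$ is a residue of type $I\setminus J$ (in particular nonempty).

*Proof.* **Geometric implies (G).** By Lemma 1, the $(I\setminus\{i\})$-residues of $\mathcal C(\Gamma)$ are the sets $C_a$ of chambers containing an element $a$ of type $i$. If $C_a\cap C_b\ne\emptyset$, then $a$ and $b$ are incident. So pairwise intersecting $C_{a_i}$ ($i\in J$) give a flag $F=\{a_i:i\in J\}$, and $\bigcap_i C_{a_i}$ is the set of chambers containing $F$. It is nonempty by (b). It is an $(I\setminus J)$-residue by Lemma 1 if $J\ne I$, and a single chamber if $J=I$.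

**(G) implies geometric.** We build the geometry from the residues. Its elements of type $i$ are the pairs $(i,R)$ with $R$ an $(I\setminus\{i\})$-residue, and two elements are incident when their residues intersect. Residues of equal type are equal or disjoint, which is (a). For $x\in C$ put
$$\kappa(x)=\{(i,R_{I\setminus\{i\}}(x)):i\in I\}.$$
All these residues contain $x$, so $\kappa(x)$ is a chamber of the structure. By (G), the residues of a nonempty flag have a common chamber $x$, so the flag lies in $\kappa(x)$. The empty flag lies in any $\kappa(x)$. This is (b).

*The map $\kappa$ is a bijection onto the chambers.* By (G) with $J=I$, the residues of a chamber of the structure meet in exactly one $x\in C$. So this chamber is $\kappa(x)$, and $x$ is determined by it.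

*Both $\kappa$ and $\kappa^{-1}$ preserve adjacency.* If $x\sim_iy$, then $R_{I\setminus\{j\}}(x)=R_{I\setminus\{j\}}(y)$ for every $j\ne i$, so $\kappa(x)\sim_i\kappa(y)$. Conversely, if $\kappa(x)\sim_i\kappa(y)$, then $y\in\bigcap_{j\ne i}R_{I\setminus\{j\}}(x)$. By (G) this is an $\{i\}$-residue, and it contains $x$. Hence $y\sim_ix$.

*Residual connectedness.* Let $F$ be a flag of type $J$ and corank $\ge2$. Let $R$ be the intersection of its residues, which is an $(I\setminus J)$-residue by (G) (put $R=C$ if $J=\emptyset$). Let $(k,S)$ with $k\notin J$ be incident with all of $F$. By (G), applied to $J\cup\{k\}$, there is a chamber $x$ in $R\cap S$, so $(k,S)=(k,R_{I\setminus\{k\}}(x))$ with $x\in R$. Hence the residue of $F$ is the union over $x\in R$ of the members of $\kappa(x)$ of type $\notin J$. For fixed $x$ these members are pairwise incident. If $x\sim_jy$ with $x,y\in R$ and $j\notin J$, then $\kappa(x)$ and $\kappa(y)$ share their elements of every type $k\notin J\cup\{j\}$, and such a $k$ exists since the corank is at least $2$. As $R$ is connected, so is the residue of $F$. $\square$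

## 4. Lifting intersections to a cover

Let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover. Three facts follow from the definition.

* (L1) If $x\in\mathcal C'$ and $c\sim_i\varphi(x)$, there is a unique $y\sim_ix$ with $\varphi(y)=c$. So galleries lift uniquely, type by type, once the starting chamber is chosen.
* (L2) If $x,y$ lie in a common $J$-residue of $\mathcal C'$ with $|J|\le2$, if $j\in J$ and if $\varphi(x)\sim_j\varphi(y)$, then $x\sim_jy$.
* (L3) For every $J\subseteq I$, $\varphi$ maps each $J$-residue onto a $J$-residue. The image lies in one and, by (L1), it is closed under $j$-adjacency for $j\in J$.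

Suppose $\mathcal C$ is geometric, and let us try to prove (G) upstairs in the first case $J=\{i,j\}$. Let $x,y$ lie in a common $(I\setminus\{i\})$-residue $R'_i$ and a common $(I\setminus\{j\})$-residue $R'_j$. By Lemma 1, $\varphi(x)$ and $\varphi(y)$ are joined by a gallery inside one $(I\setminus\{i,j\})$-residue. Lift it, starting at $x$. The lift ends at some $y'\in R_{I\setminus\{i,j\}}(x)\subseteq R'_i\cap R'_j$ with $\varphi(y')=\varphi(y)$. If $y'=y$ we are done.

Both $y$ and $y'$ lie in $R'_i$ and have the same image. When $|I|=3$, the residue $R'_i$ has rank $2$, so $\varphi$ is injective on it and $y'=y$. When $|I|=n\ge4$, the residue $R'_i$ has rank $n-1\ge3$, and the definition of a $2$-cover does not say that $\varphi$ is injective on it; the same holds for $R'_j$. The attempt stops exactly there. But it leaves a question about a single fiber: the chambers $y,y'$ over one chamber lie in the same $R'_i$ and the same $R'_j$; do they lie in the same $(I\setminus\{i,j\})$-residue? This suggests reading (G) in the fibers.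

For a chamber $c$ of $\mathcal C$ let $\Phi_c=\varphi^{-1}(c)$. For $x,y\in\Phi_c$ write $x\equiv^Jy$ if $R_J(x)=R_J(y)$, and write $\equiv_i$ for $\equiv^{I\setminus\{i\}}$.

**Theorem C.** Let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover with $\mathcal C$ geometric. Then $\mathcal C'$ is geometric if and only if for every $c$, every nonempty $J\subseteq I$, and every family of $\equiv_i$-classes $X_i\subseteq\Phi_c$ ($i\in J$) which pairwise intersect, $\bigcap_{i\in J}X_i$ is a (nonempty) $\equiv^{I\setminus J}$-class.

*Proof.* **Necessity.** We push the fiber condition up to (G) in $\mathcal C'$ and come back to the fiber. Let $X_i=R'_i\cap\Phi_c$ with $R_i'$ an $(I\setminus\{i\})$-residue. The $R'_i$ pairwise intersect, so by Lemma 2 the set $R'=\bigcap_{i\in J}R'_i$ is an $(I\setminus J)$-residue. Each $\varphi(R'_i)$ contains $c$, so it equals $R_{I\setminus\{i\}}(c)$ by (L3). By (G) in $\mathcal C$,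
$$\varphi(R')\subseteq\bigcap_{i\in J}R_{I\setminus\{i\}}(c)=R_{I\setminus J}(c).$$
As $\varphi(R')$ is itself an $(I\setminus J)$-residue, it equals $R_{I\setminus J}(c)$ and contains $c$. So $\bigcap X_i=R'\cap\Phi_c$ is nonempty, and it is an $\equiv^{I\setminus J}$-class.

**Sufficiency.** We verify (G) in $\mathcal C'$ by moving everything into one fiber. Let $R'_i$ ($i\in J$) be pairwise intersecting residues of types $I\setminus\{i\}$. The residues $\varphi(R'_i)$ pairwise intersect, so $R=\bigcap\varphi(R'_i)$ is an $(I\setminus J)$-residue by (G) in $\mathcal C$. Pick $c\in R$ and put $X_i=R'_i\cap\Phi_c$. It is nonempty, hence an $\equiv_i$-class.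

The $X_i$ pairwise intersect. Indeed, for $i\ne k$ in $J$ take $w\in R'_i\cap R'_k$. Then $\varphi(w)\in\varphi(R'_i)\cap\varphi(R'_k)=R_{I\setminus\{i,k\}}(c)$ by (G) in $\mathcal C$. By (L3), $R_{I\setminus\{i,k\}}(w)$ maps onto $R_{I\setminus\{i,k\}}(c)$, so it contains a chamber over $c$. This chamber lies in $R_{I\setminus\{i,k\}}(w)\subseteq R'_i\cap R'_k$.

By hypothesis, $\bigcap X_i=R'\cap\Phi_c\ne\emptyset$ for some $(I\setminus J)$-residue $R'$. Since $R'$ meets every $R'_i$, it is contained in $\bigcap R'_i$. Conversely let $w\in\bigcap R'_i$. Then $\varphi(w)\in R=R_{I\setminus J}(c)$, so by (L3) $R_{I\setminus J}(w)$ contains some $w'$ over $c$. This $w'$ lies in every $R'_i$, so $w'\in\bigcap X_i\subseteq R'$, and hence $w\in R'$. So $\bigcap R'_i=R'$. Thus (G) holds and Lemma 2 applies. $\square$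

**Corollary 3.** Let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover, $\mathcal C$ geometric over $I$, and let $i_0\in I$. If $\varphi$ is injective on every residue of type $I\setminus\{j\}$ for every $j\ne i_0$, then $\mathcal C'$ is geometric.

*Proof.* For $j\neq i_0$ the relation $\equiv_j$ is equality on fibers. Let $X_i$ ($i\in J$) be as in Theorem C. If $|J|=1$ the condition is trivial. If $|J|\ge2$, some $j\in J\setminus\{i_0\}$ has $X_j=\{w\}$. As the $X_i$ pairwise intersect, $w$ lies in all of them, so $\bigcap X_i=\{w\}$. This is an $\equiv^{I\setminus J}$-class, because $\equiv^{I\setminus J}$ is finer than $\equiv_j$, which is equality. $\square$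

*Proof of Theorem B.* An $(n-1)$-cover is a $2$-cover, since $n\ge3$, and it is injective on all residues of rank $n-1$. Apply Corollary 3 with any $i_0$. For $n=3$ an $(n-1)$-cover is a $2$-cover, so the universal $2$-cover is geometric. $\square$

In rank $4$ the criterion becomes a statement about triangles in a fiber.

**Corollary 4 (rank 4).** Let $|I|=4$ and let $\varphi:\mathcal C'\to\mathcal C$ be a $2$-cover with $\mathcal C$ geometric. Then $\mathcal C'$ is geometric if and only if for every chamber $c$, all distinct $i,j,k\in I$ and all $x,y,z\in\Phi_c$:
$$x\equiv_iy\equiv_jz\equiv_kx\ \Longrightarrow\ x=y=z .$$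

*Proof.* For $|J|\le2$ the relation $\equiv^J$ is equality on fibers. So the condition of Theorem C for $|J|=2$ says: $x\equiv_iy$ and $x\equiv_jy$ with $i\ne j$ imply $x=y$. For $|J|=1$ it is trivial.

Suppose the displayed implication holds. Its case $z=x$ gives the condition for $|J|=2$. For $|J|=3$, let $X_i,X_j,X_k$ pairwise intersect, and choose $y\in X_i\cap X_j$, $z\in X_j\cap X_k$, $x\in X_k\cap X_i$. Then $x\equiv_iy\equiv_jz\equiv_kx$, so $x=y=z$ lies in all three classes, and the intersection is a singleton by the case $|J|=2$. For $|J|=4$, let $X_i\cap X_j=\{w\}$. By the case $|J|=3$, each of the other two classes meets $X_i\cap X_j$, so it contains $w$.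

Conversely, let $\mathcal C'$ be geometric and $x\equiv_iy\equiv_jz\equiv_kx$. Let $X_i\ni x,y$, $X_j\ni y,z$ and $X_k\ni z,x$ be the classes. They pairwise intersect, in the singletons $X_i\cap X_j=\{y\}$, $X_j\cap X_k=\{z\}$, $X_k\cap X_i=\{x\}$. By Theorem C they have a common element $w$. So $w=y=z=x$. $\square$

## 5. Two unwrapped residues around one flag

By Corollary 3, a non-geometric $2$-cover must be non-injective on corank-one residues of at least two different types. Non-injectivity in one type is harmless. Here is a rank-$4$ example: add to the cube one element $*$ of a fourth type, incident with everything, and do the same with the hemicube. These are geometries of rank $4$, because a residue containing $*$ is connected through $*$, and the residue of a flag containing $*$ is a residue of the cube or hemicube. The fourth adjacency is equality, so the rank-$2$ residues are those of the cube and hemicube or are panels. Hence cube${}+*$ maps to hemicube${}+*$ by a $2$-cover. It is two-to-one on the residue of $*$, yet cube${}+*$ is geometric.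

So we imitate Section 1. There the two branch points were incident elements. In rank $n\ge4$ we look for two incident elements, $v$ of type $0$ and $X$ of type $n-1$, and one closed gallery that can be seen both from $v$ and from $X$, such that

* the cover unwraps this gallery both in the residue of $v$ and in the residue of $X$;
* the cover does not unwrap the residue of the flag $\{v,X\}$, which has rank $n-2$. For $n=4$ this is forced, since a $2$-cover is faithful there.

Then two chambers over one chamber through $\{v,X\}$ are joined inside one $(I\setminus\{0\})$-residue and inside one $(I\setminus\{n-1\})$-residue, but not inside an $(I\setminus\{0,n-1\})$-residue. This contradicts Lemma 1.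

To realize this, start with a complex $K_0$ that carries a loop which can be unwrapped. The cone over $K_0$ with apex $v$ makes $v$ see $K_0$. A new top element $X$, placed above all faces of $K_0$, also sees $K_0$. The loop, placed just below $X$, can be pushed through the cone until it surrounds $v$. Finally, $v$ and $X$ must be made incident without spoiling the cover: we let $X$ also lie above the faces $v\tau$ with $\tau$ in a subcomplex $E\subseteq K_0$ on which the loop is not unwrapped.

One more point needs care. The universal $2$-cover is not given explicitly, and we have not shown that a cover of a non-geometric cover is non-geometric. So we construct one explicit cover $p:\mathcal C'\to\mathcal C$ that detects the loop, and do the pushing in an arbitrary $2$-cover above $p$, using only moves inside rank-$2$ residues. Such moves are controlled by (L2).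

## 6. A top element glued to a cone

For simplicial complexes, $\emptyset$ is a face, $|\sigma|=\dim\sigma+1$, $v\sigma:=\{v\}\cup\sigma$ (so $v\emptyset=\{v\}$), and $\mathrm{lk}_K(\sigma)=\{\tau:\tau\cap\sigma=\emptyset,\ \tau\cup\sigma\in K\}$. A complex is *pure* of dimension $d$ if all its maximal faces have dimension $d$. It is *connected* if it has a vertex and any two vertices are joined by an edge path; then its nonempty faces, ordered by inclusion, form a connected poset. We write the vertex $v$ also for the face $\{v\}$ when no confusion arises.

Let $n\ge4$, $d=n-2\ge2$ and $I=\{0,1,\dots,n-1\}$. Suppose given: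

* (H1) a finite pure $d$-dimensional simplicial complex $K_0$ with $\mathrm{lk}_{K_0}(\sigma)$ connected for all $\sigma\in K_0$ with $|\sigma|\le d-1$ (including $\emptyset$);
* (H2) a nonempty pure $(d-1)$-dimensional subcomplex $E\subseteq K_0$ with $\mathrm{lk}_E(\tau)$ connected for all $\tau\in E$ with $|\tau|\le d-2$.

Let $v$ be a new vertex and put
$$K=K_0\cup\{v\tau:\tau\in E\},\qquad L=K_0\cup\{v\sigma:\sigma\in K_0\}.$$
Then $K$ is pure of dimension $d$, $L$ is pure of dimension $d+1=n-1$, and $K\subseteq L$. Let $P$ be the set of nonempty faces of $L$ together with one extra element $X$. Faces are ordered by inclusion, and $\sigma<X$ if and only if $\sigma\in K$. This is a poset because $K$ is a subcomplex. The type of a face is its dimension, $t(X)=n-1$, and incidence means comparability. So $X$ has the type of the top-dimensional faces of $L$ and lies beside them.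

For $d=2$ one may keep in mind the following example, which returns in Section 9: $K_0$ consists of the five triangles $012,123,234,340,401$, and $E$ is the single edge $01$. Then $L$ consists of five tetrahedra on $v$, and $K$ has the one further triangle $v01$.

**Lemma 5.** $P$ is a geometry over $I$.

*Proof.* Distinct comparable elements have different types, since faces in $K$ have dimension at most $d<n-1$. Flags are chains. By purity of $L$ (for chains without $X$) and of $K$ (for chains with $X$), each chain extends to a chain with one element of each type. So $P$ is a pre-geometry.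

The residue of a chain $x_1<\dots<x_r$ is the disjoint union of the open intervals $(-\infty,x_1),(x_1,x_2),\dots,(x_r,\infty)$, and elements of different intervals are incident. If at least two intervals are nonempty, the residue is therefore connected. So it suffices to show that every interval containing at least two types is connected, and that $P$ itself is connected. In the next two cases we let $x=\emptyset$ stand for the lower end $-\infty$.

*Intervals $(x,y)$ with $y$ a simplex.* Such an interval is the poset of proper nonempty faces of the simplex $y\setminus x$. Two types means that this simplex has at least $3$ vertices, so the poset is connected.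

*Intervals $(x,X)$ with $x\in K$.* The types present are $|x|,\dots,d$, so two types means $|x|\le d-1$. The interval is the poset of nonempty faces of $\mathrm{lk}_K(x)$. If $x=v\sigma$, then $\mathrm{lk}_K(x)=\mathrm{lk}_E(\sigma)$ with $|\sigma|\le d-2$, connected by (H2). If $v\notin x$, then $\mathrm{lk}_K(x)$ is $\mathrm{lk}_{K_0}(x)$, connected by (H1), together with, if $x\in E$, the cone $v*\mathrm{lk}_E(x)$. In the latter case $|x|\le d-1$ and $E$ is pure with maximal faces of size $d$, so $\mathrm{lk}_E(x)$ has a vertex. This vertex lies in the connected complex $\mathrm{lk}_{K_0}(x)$ and in the cone, so the union is connected.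

*Intervals $(x,\infty)$ with $x\in L$ a nonempty face.* The types present are $|x|,\dots,n-1$, so two types means $|x|\le d$. If $v\notin x$, the faces above $x$ form the face poset of the cone $v*\mathrm{lk}_{K_0}(x)$, which is connected. Moreover $X$ is above $x$, and also above some face of $K_0$ strictly containing $x$, which exists since $|x|\le d$ and $K_0$ is pure with maximal faces of size $d+1$. If $x=v\sigma$ with $|\sigma|\le d-1$, the faces above $x$ form the face poset of $\mathrm{lk}_{K_0}(\sigma)$, connected by (H1). If also $X>x$, then $\sigma\in E$, and since $|\sigma|<d$ there is $\tau\in E$ with $\tau\supsetneq\sigma$, so that $x<v\tau<X$. The interval $(X,\infty)$ is empty.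

*The whole of $P$.* $L$ is a cone, hence connected, and $X$ is comparable to faces. $\square$

From now on $\mathcal C=\mathcal C(P)$, and a chamber is written $c=(x_0,\dots,x_{n-1})$ with $t(x_k)=k$.

## 7. A displacement cocycle and the cover it defines

Let $A$ be an abelian group and $\delta$ an $A$-valued function on ordered pairs $(a,b)$ of vertices with $\{a,b\}\in K$ ($a=b$ allowed), such that
$$\delta(a,b)+\delta(b,c)=\delta(a,c)\quad\text{whenever }\{a,b,c\}\in K.\tag{1}$$
With $a=b=c$ this gives $\delta(a,a)=0$, and with $c=a$ it gives $\delta(b,a)=-\delta(a,b)$. Think of $\delta(a,b)$ as the displacement when one walks from $a$ to $b$. Note that $\delta(v,b)$ is defined only when $b$ is a vertex of $E$.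

We want to measure displacement along galleries of $\mathcal C$. So we attach to each chamber a vertex of $K_0$. We cannot use $x_0$, because $x_0=\{v\}$ throughout the residue of $v$. We use the edge $x_1$ instead (type $1$ is never $X$, since $n\ge4$). The set $A(c):=x_1\setminus\{v\}$ is a nonempty face of $K_0$. Fix $r(c)\in A(c)$ for every $c$, in any way. If $c\sim_ic'$, put
$$\eta(c,c')=\delta(r(c),r(c')).$$
This makes sense. If $i\ne1$, both vertices lie in $A(c)=A(c')\in K_0$. If $i=1$, both lie in $x_2\setminus\{v\}\in K_0$, where $x_2$ is the common element of type $2$, a simplex since $2\le n-2$.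

**Lemma 6.** Let $R$ be a residue of $\mathcal C$ of type $J$ with $|J|\le n-2$. There is $g:R\to A$ with $\eta(c,c')=g(c')-g(c)$ for all $c\sim_jc'$ in $R$, $j\in J$.

*Proof.* On $R$ the elements $x_k$ with $k\notin J$ are constant. We measure displacement from a vertex $a$ taken from one of them, and put $g(c)=\delta(a,r(c))$. By (1), it is enough that for $c\sim_jc'$ in $R$ the vertices $a,r(c),r(c')$ lie in a common simplex of $K$.

(i) $1\notin J$. Then $A(c)=A_0$ is constant on $R$. Fix $a\in A_0$; all three vertices lie in $A_0$.

(ii) $1\in J$ and some $k\notin J$ has $k\ge2$ and $x_k\ne X$. Then $r(c)\in x_1\setminus\{v\}\subseteq x_k\setminus\{v\}\in K_0$ for all $c\in R$. Fix $a\in x_k\setminus\{v\}$; all three vertices lie in $x_k\setminus\{v\}$.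

(iii) Otherwise $I\setminus J\subseteq\{0,n-1\}$, and since $|I\setminus J|\ge2$ we have $I\setminus J=\{0,n-1\}$, with $x_{n-1}=X$ and $x_0=\{a\}$ fixed; possibly $a=v$. All $x_k$ with $k\le n-2$ lie in $K$, since they are below $X$. Use this $a$. As $a,r(c)\in x_1\in K$, the value $\delta(a,r(c))$ is defined. If $c\sim_jc'$, then $a,r(c),r(c')$ lie in the common $x_1\in K$ when $j\ne1$, and in the common $x_2\in K$ when $j=1$ (note $x_2<X$). $\square$

Case (iii) with $a=v$ is the residue of the flag $\{v,X\}$. It is the place where the extension of $\delta$ to $v$ is needed.

**The cover.** On $\mathcal C\times A$ put $(c,s)\sim_i(c',s')$ if and only if $c\sim_ic'$ and $s'=s+\eta(c,c')$. By Lemma 6 with $J=\{i\}$, these are equivalence relations. Let $\mathcal C'$ be a connected component and $p:\mathcal C'\to\mathcal C$ the projection. It is surjective, since galleries lift and $\mathcal C$ is connected.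

*$p$ is an $(n-2)$-cover, in particular a $2$-cover.* Let $|J|\le n-2$, let $(c,s)\in\mathcal C'$, and let $g$ be as in Lemma 6 for $R=R_J(c)$. The map $c'\mapsto(c',s+g(c')-g(c))$ preserves $j$-adjacency for $j\in J$, so its image lies in the $J$-residue of $(c,s)$. The image is closed under $j$-adjacency: if $(c'',s'')\sim_j(c',s')$ with $(c',s')$ in the image, then $s''=s'+g(c'')-g(c')=s+g(c'')-g(c)$. So the map is onto the $J$-residue of $(c,s)$, and its inverse is the restriction of $p$, which also preserves adjacency.

For a gallery $\gamma=(c_0,\dots,c_k)$ let $h(\gamma)=\sum_{t=1}^k\eta(c_{t-1},c_t)$. Suppose $\varphi:\mathcal D\to\mathcal C$ factors as $\varphi=p\chi$ with $\chi:\mathcal D\to\mathcal C'$ a morphism, and a gallery of $\mathcal D$ from $x$ to $y$ projects to $\gamma$. Adding up the definition of adjacency in $\mathcal C'$ gives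
$$(\text{second coordinate of }\chi(y))-(\text{second coordinate of }\chi(x))=h(\gamma).\tag{2}$$

**The loop.** A *$K_0$-flag* is a chain $F=(\sigma_0\subset\dots\subset\sigma_d)$ of faces of $K_0$ with $\dim\sigma_i=i$. Write $F\sim_iG$ if they agree except possibly at index $i$ ($0\le i\le d$). Put $F^{(n)}=(\sigma_0,\dots,\sigma_d,X)$, a chamber of $P$. The last hypothesis says that some closed gallery of $K_0$-flags has nonzero displacement and passes next to $E$.

* (H3) There is a closed gallery of $K_0$-flags $F_0,F_1,\dots,F_k=F_0$ with $F_{t-1}\sim_{i_t}F_t$, such that $\sigma_{d-1}\in E$ for $F_0$, and $h:=h(F_0^{(n)},\dots,F_k^{(n)})\ne0$.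

## 8. Pushing a closed gallery through the cone

**Proposition 7.** Assume (H1)–(H3). Let $\varphi:\mathcal D\to\mathcal C=\mathcal C(P)$ be a $2$-cover of the form $\varphi=p\chi$ with $\chi:\mathcal D\to\mathcal C'$ a morphism. Then $\mathcal D$ is not geometric.

The proposition applies to the universal $2$-cover, which factors through $p$ because $p$ is a $2$-cover. It applies to $\mathcal D=\mathcal C'$, with $\chi$ the identity. It also applies to any universal $m$-cover with $2\le m\le n-2$: such a cover is a $2$-cover, and it factors through $p$ because $p$ is an $m$-cover.

*Proof.* **The pushing chambers.** We first list the chambers through which a $K_0$-flag travels from $X$ to $v$. For a $K_0$-flag $F=(\sigma_0,\dots,\sigma_d)$ put $\sigma_{-1}=\emptyset$ and, for $0\le j\le n-1$,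
$$F^{(j)}=(\sigma_0,\dots,\sigma_{j-1},\,v\sigma_{j-1},v\sigma_j,\dots,v\sigma_d).$$
Its entry at position $k$ is $\sigma_k$ if $k\le j-1$ and $v\sigma_{k-1}$ if $k\ge j$. With the convention $\sigma_{n-1}:=X$ this also describes $F^{(n)}$. For $n=4$, $d=2$ the list reads
$$\begin{aligned}
F^{(4)}&=(\sigma_0,\sigma_1,\sigma_2,X), & F^{(3)}&=(\sigma_0,\sigma_1,\sigma_2,v\sigma_2), & F^{(2)}&=(\sigma_0,\sigma_1,v\sigma_1,v\sigma_2),\\
F^{(1)}&=(\sigma_0,v\sigma_0,v\sigma_1,v\sigma_2), & F^{(0)}&=(v,v\sigma_0,v\sigma_1,v\sigma_2).
\end{aligned}$$
These are chambers of $P$, and $F^{(j)}\sim_jF^{(j+1)}$ for $0\le j\le n-1$, since they differ only at position $j$. For $x\in\mathcal D$ over $F^{(n)}$ put $x^{(n)}=x$. For $j=n-1,\dots,0$ let $x^{(j)}$ be the unique chamber with $x^{(j)}\sim_jx^{(j+1)}$ and $\varphi(x^{(j)})=F^{(j)}$, which exists by (L1).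

**Step 1.** The purpose of this step is to show that pushing respects adjacency, with the type raised by one. *Let $F\sim_iG$ ($0\le i\le d$), and let $x\sim_iy$ in $\mathcal D$ lie over $F^{(n)},G^{(n)}$. Then $x^{(0)}\sim_{i+1}y^{(0)}$.*

$F$ and $G$ differ at most in $\sigma_i$. In $F^{(j)}$, the face $\sigma_i$ occurs at position $i$ if and only if $i\le j-1$, and $v\sigma_i$ occurs at position $i+1$ if and only if $i+1\ge j$ and $j\le n-1$. Hence
$$F^{(j)}\sim_iG^{(j)}\ \ (i+2\le j\le n),\qquad F^{(j)}\sim_{i+1}G^{(j)}\ \ (0\le j\le i).\tag{3}$$
Only for $j=i+1$ do both positions matter. We show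
$$x^{(j)}\sim_iy^{(j)}\ \ (i+2\le j\le n),\qquad x^{(j)}\sim_{i+1}y^{(j)}\ \ (0\le j\le i)$$
by descending induction, jumping over $j=i+1$. For $j=n$ it is given; note that $n\ge i+2$.

* Let $i+2\le j<n$ and let the claim hold for $j+1$. The chambers $x^{(j)}\sim_jx^{(j+1)}\sim_iy^{(j+1)}\sim_jy^{(j)}$ lie in one $\{i,j\}$-residue, so (3) and (L2) give $x^{(j)}\sim_iy^{(j)}$.
* From $j=i+2$ to $j=i$. The chambers $x^{(i)}\sim_ix^{(i+1)}\sim_{i+1}x^{(i+2)}\sim_iy^{(i+2)}\sim_{i+1}y^{(i+1)}\sim_iy^{(i)}$ lie in one $\{i,i+1\}$-residue, and $F^{(i)}\sim_{i+1}G^{(i)}$ by (3). So (L2) gives $x^{(i)}\sim_{i+1}y^{(i)}$.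
* Let $0\le j<i$ and let the claim hold for $j+1$. The chambers $x^{(j)}\sim_jx^{(j+1)}\sim_{i+1}y^{(j+1)}\sim_jy^{(j)}$ lie in one $\{j,i+1\}$-residue, so (3) and (L2) give $x^{(j)}\sim_{i+1}y^{(j)}$.

The case $j=0$ is the claim.

**Step 2.** The purpose of this step is to connect the two ends of the push, the chamber $x$ below $X$ and the chamber $x^{(0)}$ around $v$, with one chamber through both $v$ and $X$. *Let $F$ satisfy $\sigma_{d-1}\in E$, let $c=(v,v\sigma_0,\dots,v\sigma_{d-1},X)$, and let $x\in\mathcal D$ lie over $F^{(n)}$. There is a gallery $\alpha_F$ from $F^{(n)}$ to $c$, using only types in $I\setminus\{n-1\}$ and depending only on $F$, such that the end $z_x$ of its lift starting at $x$ satisfies $z_x\sim_{n-1}x^{(0)}$.*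

For $0\le j\le d$ put
$$c^{(j)}=(\sigma_0,\dots,\sigma_{j-1},v\sigma_{j-1},\dots,v\sigma_{d-1},X).$$
This is a chamber, because $v\sigma_{d-1}\in K$; here $\sigma_{d-1}\in E$ is used. We have $c^{(0)}=c$, and $c^{(j)}\sim_jc^{(j+1)}$ for $j<d$. Also $F^{(n)}\sim_dc^{(d)}$: at position $d$ the entries are $\sigma_d$ and $v\sigma_{d-1}$, and the others agree. Finally $c^{(j)}\sim_{n-1}F^{(j)}$ for $0\le j\le d$, since only the last entry differs ($X$ against $v\sigma_d$).

Let $\alpha_F=(F^{(n)},c^{(d)},c^{(d-1)},\dots,c^{(0)})$. Its types are $d,d-1,\dots,0$. Let $x,z^{(d)},\dots,z^{(0)}=z_x$ be its lift starting at $x$. We show $z^{(j)}\sim_{n-1}x^{(j)}$ by descending induction. For $j=d=n-2$, the chambers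
$$z^{(d)}\sim_{n-2}x=x^{(n)}\sim_{n-1}x^{(n-1)}\sim_{n-2}x^{(n-2)}$$
lie in one $\{n-2,n-1\}$-residue, and (L2) applies because $c^{(d)}\sim_{n-1}F^{(d)}$. For $j<d$, the chambers $z^{(j)}\sim_jz^{(j+1)}\sim_{n-1}x^{(j+1)}\sim_jx^{(j)}$ lie in one $\{j,n-1\}$-residue, and (L2) applies because $c^{(j)}\sim_{n-1}F^{(j)}$. The case $j=0$ is the claim.

**Step 3.** We now use the loop of (H3) to produce two chambers over $c$ that violate Lemma 1. Take $F_0,\dots,F_k=F_0$ as in (H3) and $x_0\in\mathcal D$ over $F_0^{(n)}$. Since $F_{t-1}^{(n)}\sim_{i_t}F_t^{(n)}$, we can lift: $x_{t-1}\sim_{i_t}x_t$ with $x_t$ over $F_t^{(n)}$. Put $x=x_0$ and $y=x_k$; both lie over $F_0^{(n)}$. Let $z_x,z_y$ be the chambers over $c$ from Step 2 with $F=F_0$.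

*Seen from $X$.* The chambers $z_x,x,y,z_y$ lie in one $(I\setminus\{n-1\})$-residue, since all types used are at most $d=n-2$. The gallery from $z_x$ through $x$ and $y$ to $z_y$ projects to $\alpha_{F_0}^{-1}\cdot(F_0^{(n)},\dots,F_k^{(n)})\cdot\alpha_{F_0}$. Its $h$-value is $-h(\alpha_{F_0})+h+h(\alpha_{F_0})=h\ne0$.

*Seen from $v$.* By Step 1, $x_0^{(0)},\dots,x_k^{(0)}$ is a gallery with types $i_t+1\ge1$. By Step 2, $z_x\sim_{n-1}x^{(0)}$ and $z_y\sim_{n-1}y^{(0)}$. So $z_x,z_y$ lie in one $(I\setminus\{0\})$-residue.

Suppose $\mathcal D$ is geometric. By Lemma 1, $z_x$ and $z_y$ lie in a common residue of type $J=I\setminus\{0,n-1\}$. A gallery in it from $z_x$ to $z_y$ projects to a closed gallery at $c$ inside $R_J(c)$. As $|J|=n-2$, Lemma 6 gives it the $h$-value $g(c)-g(c)=0$. By (2), applied to this gallery and to the gallery seen from $X$, the difference of the second coordinates of $\chi(z_y)$ and $\chi(z_x)$ equals both $0$ and $h\ne0$. This is a contradiction. $\square$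

## 9. Cyclic strips

It remains to find $K_0$, $E$ and $\delta$ with (H1)–(H3). Let $d\ge2$ and $N=2d+1$. Let $K_0$ have vertex set $\mathbb Z/N$ and maximal faces $J_j=\{j,j+1,\dots,j+d\}$, $j\in\mathbb Z/N$. For $d=2$ these are the five triangles $012,123,234,340,401$.

**(H1) holds.** Purity is clear. Let $1\le|\sigma|\le d-1$ and $s\in\sigma$. The maximal faces containing $s$ are $J_{s-k}=s+[-k,d-k]$ with $0\le k\le d$. All are contained in $s+[-d,d]$, whose $2d+1=N$ members are distinct. If $t=s+u\in\sigma$ with $u\in[-d,d]$, then $t\in J_{s-k}$ if and only if $-k\le u\le d-k$, which is an interval condition on $k$. So the maximal faces containing $\sigma$ are the $J_{s-k}$ with $k$ in a nonempty integer interval. Consecutive ones meet in $d>|\sigma|$ vertices, including all of $\sigma$, so they share a vertex outside $\sigma$. The link of $\sigma$ is the union of the nonempty simplices $J_{s-k}\setminus\sigma$, and consecutive ones share a vertex, so it is connected. For $\sigma=\emptyset$, consecutive maximal faces meet, so $K_0$ is connected.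

**Displacement.** For $\{a,b\}\in K_0$ let $\delta(a,b)$ be the unique $u\in[-d,d]$ with $b=a+u$ in $\mathbb Z/N$. If $a=j+p$ and $b=j+p'$ with $0\le p,p'\le d$, then $\delta(a,b)=p'-p$. Any $\{a,b,c\}\in K_0$ lies in some $J_j$, so $\delta$ satisfies (1) on $K_0$, with values in $\mathbb Z$. For $d=2$, for example, $\delta(4,0)=1$, $\delta(0,1)=1$ and $\delta(4,1)=2$.

**A closed gallery around the strip.** The $K_0$-flags with $\sigma_d=J_j$ correspond to orderings of $J_j$. Transposing two neighboring letters changes only one $\sigma_i$ with $i\le d-1$, so any two such flags are joined by $i$-adjacencies with $i\le d-1$. A flag with $\sigma_d=J_j$ and $\sigma_{d-1}=J_j\cap J_{j+1}$ is $d$-adjacent to the flag with the same $\sigma_0,\dots,\sigma_{d-1}$ and $\sigma_d=J_{j+1}$. So, for any $K_0$-flag $F_0$ with $\sigma_d=J_0$, there is a closed gallery from $F_0$ to $F_0$ passing through the stages $\sigma_d=J_0,J_1,\dots,J_{N-1},J_N=J_0$.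

We compute its displacement by lifting to $\mathbb Z$. For a term $F_t$ in stage $j\in\{0,\dots,N\}$, put $r_t:=r(F_t^{(n)})$ with $n=d+2$. It lies in $\sigma_1\subseteq J_j$. Let $\rho_t\in\{j,\dots,j+d\}\subset\mathbb Z$ be its lift. Within a stage, $\delta(r_{t-1},r_t)=\rho_t-\rho_{t-1}$. When passing from stage $j$ to stage $j+1$, the edge $\sigma_1$ is unchanged, because $d\ge2$, and $\sigma_1\subseteq\sigma_{d-1}=J_j\cap J_{j+1}$. So both lifts lie in $\{j+1,\dots,j+d\}$, and again $\delta(r_{t-1},r_t)=\rho_t-\rho_{t-1}$. At the end, $\rho_k\in\{N,\dots,N+d\}$ and $\rho_0\in\{0,\dots,d\}$ lift the same vertex, so $\rho_k=\rho_0+N$. Hence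
$$\sum_t\delta(r_{t-1},r_t)=N\in\mathbb Z.\tag{4}$$

**Example I (all $n\ge4$).** Let $d=n-2$, let $E$ be the full simplex on $\{0,\dots,d-1\}\subset J_0$, let $A=\mathbb Z$, and extend $\delta$ by $\delta(v,b)=b=-\delta(b,v)$ for $b\in\{0,\dots,d-1\}$ and $\delta(v,v)=0$. (H2) holds: $E$ is pure of dimension $d-1$, and links in a simplex are simplices; for $|\tau|\le d-2$ they are nonempty. The cocycle identity on $\{v,a,b\}$ reads $a+(b-a)=b$, and the other orderings follow because $\delta$ is antisymmetric. For (H3) take $F_0=(\{0\},\{0,1\},\dots,\{0,\dots,d\})$. Here $\sigma_{d-1}=\{0,\dots,d-1\}\in E$, and $h=N\ne0$ by (4).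

So Proposition 7 applies. The universal $2$-cover of the finite geometric chamber system $\mathcal C(P)$ is not geometric, nor is the $(n-2)$-cover $\mathcal C'$, nor is any universal $m$-cover with $2\le m\le n-2$. **Conjecture 1 is false in every rank $n\ge4$.** For $n=4$ this $P$ has $5\cdot24$ chambers in the five tetrahedra and $6\cdot6$ chambers through $X$, in all $156$. It is not thin: in $K$ the edge $\{0,2\}$ lies only in the triangle $012$.

**Example II (thin, rank 4, 180 chambers).** Let $n=4$, $d=2$, $N=5$, and let $E$ be the $5$-cycle with edges $\{j,j+2\}\subset J_j$. These are the edges lying in only one of the five triangles, and they form one cycle $0,2,4,1,3,0$. Along it the displacement adds up to $5\cdot2=10$, twice the value $5$ of the loop in (4). This suggests $A=\mathbb Z/10$: reduce $\delta$ modulo $10$ on $K_0$. For $b\equiv2k\pmod5$ with $k\in\mathbb Z/5$ put $\delta(v,b)=2k\in\mathbb Z/10$, which is well defined, and put $\delta(b,v)=-\delta(v,b)$ and $\delta(v,v)=0$.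

(H2) holds, since $E$ is connected and pure of dimension $1$. The cocycle identity on $\{v,j,j+2\}$ with $j\equiv2k$ is $2k+2=2(k+1)$; the other orderings follow by antisymmetry. For (H3) take $F_0=(\{0\},\{0,2\},\{0,1,2\})$; here $\sigma_1=\{0,2\}\in E$, and $h=5\ne0$ in $\mathbb Z/10$ by (4). So the universal $2$-cover of $\mathcal C(P)$ is not geometric.

*Thinness.* A panel of type $0$ consists of the choices of a vertex of an edge, and a panel of type $1$ of the choices of an edge between a vertex and a triangle; both have size $2$. A panel of type $2$ below a tetrahedron consists of the two triangles through an edge of it. For type $2$ below $X$ we look in $K$: $\{j,j+1\}$ lies in exactly $J_{j-1},J_j$; $\{j,j+2\}$ lies in exactly $J_j$ and $v\{j,j+2\}$; $\{v,b\}$ lies in exactly $v\{b,b+2\}$ and $v\{b,b-2\}$. For type $3$, above the triangles of $L$: $J_j$ is below exactly $vJ_j$ and $X$; $v\{j,j+1\}$ is below exactly $vJ_{j-1}$ and $vJ_j$, as it is not in $K$; $v\{j,j+2\}$ is below exactly $vJ_j$ and $X$. Every pair of vertices of $K_0$ is of the form $\{j,j+1\}$ or $\{j,j+2\}$, so all cases are covered. All panels have size $2$. The number of chambers is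 $5\cdot24+10\cdot6=180$: five tetrahedra with $24$ flags each, and ten triangles of $K$ with six flags each.

Here $K$ is the projective plane with six vertices. The link of $v$ is the $5$-cycle $E$, the link of $b$ is the $5$-cycle $b+2,\,b+1,\,b-1,\,b-2,\,v$, and $6-15+10=1$. Removing the open star of $v$ leaves $K_0$, a Möbius band. Its boundary $E$ winds twice around the core, as the factor $2$ above shows.

## 10. Thick examples by duplicating elements

The aim of this section is to enlarge panels without disturbing the argument. For a geometry $\Gamma$ over $I$ and $q\ge1$ let $\Gamma[q]=\Gamma\times\{1,\dots,q\}$ with $t(x,a)=t(x)$, where $(x,a),(y,b)$ are incident if and only if they are equal or $x\ne y$ are incident. So every element is replaced by $q$ pairwise non-incident copies.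

**$\Gamma[q]$ is a geometry.** Conditions (a) and (b) are clear, since a flag of $\Gamma[q]$ is a flag of $\Gamma$ with a choice of copy for each element. The residue of a flag lying over $F$ is $\Gamma_F[q]$. If $F$ has corank $\ge2$, then $\Gamma_F$ is connected with at least two types, so each $x$ in it has a neighbor $y\ne x$. Any copy of $y$ is incident with all copies $(x,a)$ of $x$. Since paths of $\Gamma_F$ lift to $\Gamma_F[q]$, the latter is connected.

All panels of $\Gamma[q]$ have size $\ge q$. Its chambers are the pairs $(c,a)$ with $c$ a chamber of $\Gamma$ and $a\in\{1,\dots,q\}^I$, and $(c,a)\sim_i(c',a')$ if and only if $c\sim_ic'$ and $a_j=a'_j$ for all $j\ne i$.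

**The argument for $P[q]$.** Take $\Gamma=P$ from Example I and put $\eta((c,a),(c',a'))=\eta(c,c')$. Lemma 6 holds for $\mathcal C(P[q])$ with $g(c,a):=g(c)$, because a $J$-residue of $\mathcal C(P[q])$ projects into a $J$-residue of $\mathcal C(P)$. Hence $\mathcal C'$ and $p$ are defined as in Section 7, now over $\mathcal C(P[q])$; $p$ is an $(n-2)$-cover, and (2) holds. The proof of Proposition 7 used only Lemma 1 in $\mathcal D$, the facts (L1) and (L2), Lemma 6, formula (2), and adjacencies among the chambers $F^{(j)}$ and $c^{(j)}$. Replace each such chamber $e$ by $(e,(1,\dots,1))$. If $e\sim_ie'$, then $(e,(1,\dots,1))\sim_i(e',(1,\dots,1))$, so all these adjacencies and the value $h$ are preserved. So the proof applies word for word to $\mathcal C(P[q])$. With Examples I and II this completes the proof of Theorem A. $\square$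

## 11. Where the cover $p$ is injective

Corollary 3 allowed non-injectivity over one type. The cover $p:\mathcal C'\to\mathcal C(P)$ of Sections 7–9 shows that this hypothesis cannot be relaxed, even to one bad residue downstairs in each of two types.

**Proposition 8.** The non-geometric cover $p:\mathcal C'\to\mathcal C(P)$ is injective on every corank-one residue, except those lying over the residues of the single element $\{v\}$ of type $0$ and of the single element $X$ of type $n-1$.

*Proof.* We show that a potential $g$ as in Lemma 6 also exists on the $(I\setminus\{k\})$-residue of an element $x_k\ne\{v\},X$. Then, as in Section 7, the residues above it map isomorphically. If $k=1$, use case (i) of the proof of Lemma 6. If $k\ge2$ and $x_k\ne X$, use case (ii). If $k=0$ and $x_0=\{a\}$ with $a\ne v$, put $g(c)=\delta(a,r(c))$. For $c\sim_jc'$ with $j\ne0$, the vertices $a,r(c),r(c')$ lie in the common $x_1\setminus\{v\}$ if $j\ne1$, or in the common $x_2\setminus\{v\}$ if $j=1$. Both are faces of $K_0$, so (1) applies. $\square$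

Both exceptions really occur. If $p$ were injective on all residues over that of $\{v\}$, or on all residues over that of $X$, then Corollary 3, with $i_0=n-1$ or $i_0=0$, would make $\mathcal C'$ geometric.
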